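# Recurrence of all pairs, in either time direction, forces zero entropy

## Two theorems on recurrent and asymptotic pairs

Throughout, a *topological dynamical system* (TDS) $(X,T)$ is a compact metric space $X$ with metric $d$ and a homeomorphism $T\colon X\to X$.

**Theorem 1.** Let $(X,T)$ be a TDS such that every pair $(x,x')\in X\times X$ is recurrent for $T\times T$: there are integers $n_k$ with $|n_k|\to\infty$ and $(T^{n_k}x,T^{n_k}x')\to(x,x')$. Then $h_{top}(T)=0$.

We shall deduce it from a stronger statement that produces a specific bad pair.

**Theorem 2.** Let $(X,T)$ be a TDS and $\mu$ an ergodic $T$-invariant measure with $h_\mu(T)>0$. Then there are $x\ne x'$ in $\operatorname{supp}\mu$ such that $d(T^{-n}x,T^{-n}x')\to0$ as $n\to+\infty$ and $(x,x')$ is not positively recurrent for $T\times T$.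

Let us unpack the words.

**Definition.** A point $y$ is *positively recurrent* for a homeomorphism $F$ if there are $n_k\to+\infty$ with $F^{n_k}y\to y$, and *negatively recurrent* if it is positively recurrent for $F^{-1}$. For a pair $(x,x')$ we apply this to $F=T\times T$: both coordinates must come back *at the same times*. A pair is *recurrent* if the times $n_k$ are integers with $|n_k|\to\infty$. After passing to a subsequence, this means positively recurrent or negatively recurrent.

**Definition.** A pair $(x,x')$ is *backward asymptotic* if $d(T^{-n}x,T^{-n}x')\to0$ as $n\to+\infty$, and *forward asymptotic* if $d(T^nx,T^nx')\to0$.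

It is known that if every pair is positively recurrent, then $h_{top}(T)=0$. The problem, which comes from "Local Entropy Theory" (http://www.math.tau.ac.il/~glasner/papers/local-entropy-revised.pdf), asks what happens if each pair may choose whether it returns in the future or in the past. To refute this weaker hypothesis in a system of positive entropy we need a pair that returns in *neither* direction. Theorem 2 arranges this economically: a backward asymptotic pair of distinct points cannot return in the past, so only the forward returns need work.

**Theorem 2 implies Theorem 1.** Suppose $h_{top}(T)>0$. By the variational principle some ergodic $\mu$ has $h_\mu(T)>0$. Take $(x,x')$ from Theorem 2 and suppose $(T^{n_k}x,T^{n_k}x')\to(x,x')$ with $|n_k|\to\infty$. Pass to a subsequence with $n_k\to+\infty$ or $n_k\to-\infty$. The first case is excluded by Theorem 2. In the second case $d(x,x')=\lim_k d(T^{n_k}x,T^{n_k}x')=0$, contradicting $x\ne x'$. So $(x,x')$ is not recurrent. $\square$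

## Rotations, the full shift, and an asymptotic pair that comes back

**Rotations.** Let $T$ be the rotation of the circle by an irrational $\theta$. Choose $n_k\to+\infty$ with $n_k\theta\to0$ modulo $1$. Then $T^{n_k}$ tends to the identity uniformly, so every pair is positively recurrent. The entropy is zero, as Theorem 1 says.

**The full shift.** On $\{0,1\}^{\mathbb Z}$ let $(Tx)_n=x_{n+1}$. Let $x,x'$ differ at the coordinate $0$ and nowhere else. Then $T^nx$ and $T^nx'$ differ only at the coordinate $-n$, so their distance tends to $0$ as $n\to\pm\infty$. The pair is asymptotic in both directions, so it returns in neither. Here Theorem 2 is immediate.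

**A backward asymptotic pair can be positively recurrent.** In the same shift let $W_0=1$ and $W_{k+1}=W_k\,0^{k+1}\,W_k$. Let $x_n=0$ for $n<0$, and let $x_0x_1x_2\dots$ be the infinite word that begins with every $W_k$. Put $p_k=|W_k|+k+1$. In $W_{k+1}$ the second copy of $W_k$ starts at position $p_k$ and is preceded by $k+1$ zeros. Hence $T^{p_k}x$ agrees with $x$ at all coordinates $m$ with $-(k+1)\le m<|W_k|$, so $T^{p_k}x\to x$. Let $\mathbf 0$ be the zero sequence. The pair $(x,\mathbf 0)$ is backward asymptotic, since $T^{-n}x\to\mathbf 0$, and it is positively recurrent, since $T^{p_k}(\mathbf 0)=\mathbf 0$.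

So it is not enough to find *some* backward asymptotic pair in a system of positive entropy: the pair has to be one that does not return. We argue by contradiction. We suppose that all backward asymptotic pairs of distinct points return, and show that this bounds the entropy too severely.

## Entropy conventions: names, pasts, the chain rule

Partitions are finite and Borel; logarithms are natural. If $X$ is a random variable with finitely many values and $C$ is a random variable in a standard Borel space, then
$$H(X\mid C)=\mathbb E\Big[-\sum_x\mathbb P(X=x\mid C)\log\mathbb P(X=x\mid C)\Big].$$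
We use the following textbook facts.

* Chain rule: $H(X,Y\mid C)=H(X\mid C)+H(Y\mid X,C)$.
* If $C$ is a function of $C'$, then $H(X\mid C')\le H(X\mid C)$.
* If, given $C$, the variable $X$ takes at most $k(C)$ values, then $H(X\mid C)\le\mathbb E\log k(C)$.

Let $\mu$ be $S$-invariant and $\beta$ a partition. Write $\beta(y)$ for the atom of $y$, its *name*, and write $\xi\preceq\beta$ if $\beta$ refines $\xi$. The name of $y$ in $S^n\beta$ is the $\beta$-name of $S^{-n}y$. So
$$\beta^-=\bigvee_{n\ge1}S^n\beta$$
is the $\sigma$-algebra of the $\beta$-names of $S^{-1}y,S^{-2}y,\dots$, the *$\beta$-past*. We write $\beta_0^{M-1}=\bigvee_{i=0}^{M-1}S^{-i}\beta$ for the names of $y,Sy,\dots,S^{M-1}y$. Then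
$$h_\mu(S,\beta)=H(\beta\mid\beta^-)=\lim_M\tfrac1MH(\beta_0^{M-1}),\qquad H(\beta_0^{M-1}\mid\beta^-)=M\,h_\mu(S,\beta),$$
and $h_\mu(S,\alpha)\le h_\mu(S,\xi)+H(\alpha\mid\xi)$.

## A $\sqrt N$ bound for one partition, and why it suffices

A partition with $N$ atoms has entropy at most $\log N$. The heart of the talk is that returning asymptotic pairs halve this bound, up to a constant.

**Proposition 3.** Let $(Y,S)$ be a TDS satisfying

$(*)$ every pair $y\ne y'$ with $d(S^{-n}y,S^{-n}y')\to0$ $(n\to+\infty)$ is positively recurrent for $S\times S$.

Then for every $S$-invariant $\mu$ and every partition $\alpha$ with $N$ elements,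
$$h_\mu(S,\alpha)\le\log\lceil\sqrt N\,\rceil+3\log2 .$$

This gives Theorem 2 because a high power $T^l$ has a partition with about $e^{lh}$ atoms and entropy about $lh$. For it the trivial bound $\log N$ is nearly attained, and half of it is impossible. To use powers we must know that $(*)$ passes to them.

**Lemma 4.** Let $F$ be a homeomorphism of a compact metric space and $l\ge1$. If $y$ is positively recurrent for $F$, it is positively recurrent for $G=F^l$.

*Proof.* Let $\omega_F(y)$ be the set of limits of sequences $F^{n_k}y$ with $n_k\to+\infty$; positive recurrence means $y\in\omega_F(y)$. Sorting the times by their residue modulo $l$ gives $\omega_F(y)=\bigcup_{j=0}^{l-1}\omega_G(F^jy)$. So $y\in\omega_G(F^jy)$ for some $j$. Since $F$ commutes with $G$, applying $F^{ij}$ gives $F^{ij}y\in\omega_G(F^{(i+1)j}y)$ for all $i\ge0$. Next, $p\in\omega_G(q)$ implies $\omega_G(p)\subset\omega_G(q)$, because $\omega_G(q)$ is closed and mapped into itself by $G$. Hence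
$$y\in\omega_G(F^jy)\subset\omega_G(F^{2j}y)\subset\dots\subset\omega_G(F^{lj}y)=\omega_G(G^jy)=\omega_G(y).\qquad\square$$

**Proof of Theorem 2 from Proposition 3.** Replace $X$ by the compact invariant set $\operatorname{supp}\mu$. Suppose the conclusion fails, so that every backward asymptotic pair $x\ne x'$ is positively recurrent for $T\times T$.

**Step A: every power satisfies $(*)$.** Let $l\ge1$ and $S=T^l$. Suppose $x\ne x'$ and $d(S^{-n}x,S^{-n}x')\to0$. By uniform continuity of $T^{-1},\dots,T^{-(l-1)}$ we get $d(T^{-n}x,T^{-n}x')\to0$. So $(x,x')$ is positively recurrent for $T\times T$, and by Lemma 4 with $F=T\times T$ also for $S\times S$.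

**Step B: a partition with few atoms and large entropy.** Choose a partition $Q$ with $h:=h_\mu(T,Q)>0$, and let $\varepsilon\in(0,1)$. Put $Q^l=\bigvee_{i=0}^{l-1}T^{-i}Q$. By the Shannon–McMillan–Breiman theorem, for all large $l$ the atoms of $Q^l$ of measure at least $e^{-l(h+\varepsilon)}$ have total measure at least $1-\varepsilon$. There are at most $e^{l(h+\varepsilon)}$ of them. Let $\alpha$ consist of these atoms and the union of all the others. Then $N=|\alpha|\le e^{l(h+\varepsilon)}+1\le2e^{l(h+\varepsilon)}$. Given $\alpha$, the $Q^l$-name is unknown only on the last set, which has measure at most $\varepsilon$ and where there are at most $|Q|^l$ names. So $H(Q^l\mid\alpha)\le\varepsilon l\log|Q|$. Since $h_\mu(T^l,Q^l)=lh$,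
$$h_\mu(S,\alpha)\ge h_\mu(T^l,Q^l)-H(Q^l\mid\alpha)\ge lh-\varepsilon l\log|Q|.$$

**Step C: contradiction.** Since $\sqrt N\ge1$, we have $\lceil\sqrt N\rceil\le2\sqrt N$. Proposition 3 (which needs $\mu$ only to be $S$-invariant) gives
$$lh-\varepsilon l\log|Q|\le\tfrac12\log N+4\log2\le\tfrac12\,l(h+\varepsilon)+5\log2 .$$
Divide by $l$, let $l\to\infty$, then $\varepsilon\to0$. This gives $h\le h/2$, which contradicts $h>0$. $\square$

It remains to prove Proposition 3.

## Parity blocks: past plus future is not enough

Here is the first thing to try. Suppose that we have a fine partition $Z$ such that two points with the same $Z$-past are practically backward asymptotic. Let $u_s$ be the letter (the atom of a coarse partition $\xi\preceq Z$) seen at time $s$. If two points share the past before time $s$ but show different letters $a\ne b$ at time $s$, then by $(*)$ they return together: at some later time $t\le s+R$ the first again shows $a$ and the second again shows $b$. In particular their futures differ. So *the past together with the next $R$ letters determines the present letter*. One hopes that this bounds the entropy.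

It does not do so well enough. Let $q\ge2$, $r\ge1$, and consider sequences over $\mathbb Z/q$ cut into blocks of length $r+1$. In each block the first $r$ letters are independent and uniform, the last is their sum, and the phase of the cutting is uniform. The infinite past determines the phase almost surely. Indeed, for a wrong phase each window of length $r+1$ ends in a free letter, which is independent of all earlier letters. So, conditionally on everything earlier, it satisfies the sum rule with probability $1/q$, and it is almost sure that some window fails. Once the phase is known, each letter is determined by the other letters of its block, hence by the past and the next $r$ letters. Yet the entropy is $\frac r{r+1}\log q$. So from this property alone we cannot get more than a bound $(1-\frac1{R+1})\log N$, in which $R$ depends on the partition without any control. Step C needs a fixed constant below $1$ in front of $\log N$.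

What was wasted is that the two points show *the same two letters* at time $t$ as at time $s$. So we need not know the future letters in full; partial information that separates $a$ from $b$ at time $t$ is enough. Arrange the $N\le n^2$ letters in a square, $a=(g,j)$ with $g,j\in[n]=\{1,\dots,n\}$, and reveal of each future letter only $j$. Consider two points with the same past and the same future $j$'s that show $(g,j)$ and $(g,j')$ at time $s$, with the same $g$. They must have $j=j'$, since otherwise the $j$'s would differ at time $t$. So, given this information, the present letter lies on a graph $\{(g,\ell(g)):g\in[n]\}$. That leaves $n$ candidates, not $n^2$.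

But now the books do not balance. We spend up to $\log n$ per time step on the $j$'s, and recover the letter when its turn comes. At time $s$ the letter is among the $(g,\ell(g))$ with $\ell(g)$ equal to the known $j$. If $\ell$ is constant, that is all $n$ of them, another $\log n$. The total is $2\log n$, which is trivial. The trouble is that the partial information *about the present letter* may tell nothing that the graph $\ell$ did not already tell.

The remedy is to hide $j$ in noise. Instead of $j$ we reveal a function $H\colon[n]\to[n]$ with $H(g)=j$ for the true group $g$ and with independent uniform values elsewhere.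

**Example.** Let $n=2$ and $u=(2,1)$. Then $H(2)=1$ and $H(1)$ is a fair coin in $\{1,2\}$. In general, if $u$ is uniform on $[n]^2$, then $\mathbb P(H=f\mid u=(g,j))$ is $n^{-(n-1)}$ if $f(g)=j$ and $0$ otherwise. So $\mathbb P(H=f)=n\cdot n^{-2}\cdot n^{-(n-1)}=n^{-n}$, and given $H=f$ the letter is uniform on the $n$ letters $(g,f(g))$. Thus $H$ carries $\log n$ of the $2\log n$ about $u$: it tells $j$ only to someone who knows $g$.

Now the graph of $\ell$ and the graph of $H$ meet at the true group and, since the other values of $H$ are independent of $\ell$, at fewer than one other place on average. So $\ell$ and $H$ together nearly determine the letter. The function $H$ costs at most $n\log n$, but at least $(n-1)\log n$ of that is noise, which is subtracted at the end. The net cost is $\log n$. This is the idea of the proof.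

## A fine past that is delayed costs no entropy

One preparation is needed. To make pairs with a common past asymptotic, we must refine the partition whose past we use. Refinement can destroy the entropy we want to bound.

**Example.** On the full shift $S$ on $\{0,1\}^{\mathbb Z}$ with the fair coin measure let $\xi(x)=x_0$ and $P(x)=x_1$. Then $P(S^{-1}x)=x_0$, so $H(\xi\mid\xi^-\vee P^-)=0$ although $h_\mu(S,\xi)=\log2$. With a delay of one unit the loss disappears: $(SP)^-$ is generated by the $P(S^{-1-n}x)=x_{-n}$, $n\ge1$, and $H(\xi\mid\xi^-\vee(SP)^-)=\log2$.

A delay does no harm to asymptoticity, which concerns only the remote past. The next lemma says that a long enough delay always works.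

**Lemma 5.** Let $\mu$ be $S$-invariant, $\xi\preceq\beta$ and $P$ partitions. Then
$$\sup_{D\ge0}H\big(\xi\mid\beta^-\vee(S^DP)^-\big)\ge H(\xi\mid\beta^-).$$

*Proof.* Let $P'=P\vee\beta$ and $\mathcal G_D=\beta^-\vee(S^DP)^-$. We first treat $\beta$ in place of $\xi$, by averaging over $D$. Since $(S^DP)^-=\bigvee_{m\ge D+1}S^mP$, we have
$$\mathcal G_D=\bigvee_{n=1}^{D}S^n\beta\vee\bigvee_{m\ge D+1}S^mP'.$$
Applying $S^{-D}$, which preserves $\mu$,
$$H(\beta\mid\mathcal G_D)=H\Big(S^{-D}\beta\;\Big|\;\bigvee_{i=0}^{D-1}S^{-i}\beta\vee P'^-\Big).$$
By the chain rule these quantities add up to $\sum_{D=0}^{M-1}H(\beta\mid\mathcal G_D)=H(\beta_0^{M-1}\mid P'^-)$. Since $\beta\preceq P'$, the chain rule also gives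
$$H(\beta_0^{M-1}\mid P'^-)=H(P_0'^{\,M-1}\mid P'^-)-H(P_0'^{\,M-1}\mid\beta_0^{M-1}\vee P'^-)\ge H(P_0'^{\,M-1}\mid P'^-)-H(P_0'^{\,M-1}\mid\beta_0^{M-1}).$$
The right side equals $Mh_\mu(S,P')-H(P_0'^{\,M-1})+H(\beta_0^{M-1})$. Divide by $M$ and let $M\to\infty$: the first two terms cancel in the limit, and the third gives $h_\mu(S,\beta)$. So the averages of $H(\beta\mid\mathcal G_D)$ over $0\le D<M$ have lower limit at least $h_\mu(S,\beta)$, and therefore
$$\sup_DH(\beta\mid\mathcal G_D)\ge h_\mu(S,\beta)=H(\beta\mid\beta^-).$$
Now we pass to $\xi$. Since $\xi\preceq\beta$ and $\beta^-\subset\mathcal G_D$,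
$$H(\xi\mid\mathcal G_D)=H(\beta\mid\mathcal G_D)-H(\beta\mid\xi\vee\mathcal G_D)\ge H(\beta\mid\mathcal G_D)-H(\beta\mid\xi\vee\beta^-),$$
and $H(\beta\mid\xi\vee\beta^-)=H(\beta\mid\beta^-)-H(\xi\mid\beta^-)$. Hence $H(\xi\mid\mathcal G_D)\ge H(\beta\mid\mathcal G_D)-H(\beta\mid\beta^-)+H(\xi\mid\beta^-)$. Take the supremum over $D$. $\square$

## Proof of Proposition 3: exchanging noisy functions for letters

If $N=1$ the entropy is $0$, so let $N\ge2$. Let $n=\lceil\sqrt N\rceil$. Index the atoms of $\alpha$ by $I=[n]^2$, adding empty sets: $\alpha=\{A_a\}_{a\in I}$. Write $a=(g,j)$ and call $g$ the *group* of $a$. Fix $\kappa\in(0,1)$.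

**Step 1: open letters.** *We replace $\alpha$ by a partition $\xi$ whose letters are open sets, so that returning to a letter is an open condition.* By regularity choose compact $K_a\subset A_a$ with $\mu(A_a\setminus K_a)\le\kappa/n^2$. These finitely many sets are disjoint and compact, so there is $\eta>0$ with $\operatorname{dist}(K_a,K_b)\ge2\eta$ whenever $a\ne b$ and both are nonempty. Put $U_a=\{y:d(y,K_a)<\eta\}$, with $U_a=\emptyset$ if $K_a=\emptyset$. The $U_a$ are open and pairwise disjoint. Let $\xi(y)=a$ if $y\in U_a$, and $\xi(y)=*$ if $y\notin\bigcup_aU_a$.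

On $\bigcup_aK_a$, which has measure at least $1-\kappa$, the letter $\xi$ determines $\alpha$. Let $e$ be the indicator of the complement of this set. Then $H(\alpha\mid\xi)\le H(e)+H(\alpha\mid\xi,e)\le\log2+\kappa\log N$. Hence
$$h_\mu(S,\alpha)\le h_\mu(S,\xi)+\log2+\kappa\log N.\tag{1}$$

**Step 2: the delayed fine past.** *We build finer and finer partitions whose pasts do not reduce the entropy of $\xi$.* Let $P_i$ $(i\ge1)$ be partitions with atoms of diameter at most $1/i$; they exist by compactness. Put $Z_0=\xi$. Given $Z_{i-1}$, Lemma 5 with $\beta=Z_{i-1}$ and $P=P_i$ gives $D_i\ge0$ such that $Z_i=Z_{i-1}\vee S^{D_i}P_i$ satisfies $H(\xi\mid Z_i^-)\ge H(\xi\mid Z_{i-1}^-)-\kappa2^{-i}$. Since $H(\xi\mid Z_0^-)=h_\mu(S,\xi)$,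
$$H(\xi\mid Z_i^-)\ge h_\mu(S,\xi)-\kappa\qquad\text{for all }i.\tag{2}$$

**Step 3: a uniform return time.** *We turn $(*)$ into a statement about one finite partition and a bounded time.* For $a\ne b$ and $J\ge1$ let
$$\mathcal K^{ab}_J=\{(y,y')\in K_a\times K_b:\ d(S^{-m}y,S^{-m}y')\le1/i\ \text{ for all } m>D_i,\ 1\le i\le J\}.$$
These sets are compact and decrease in $J$. A pair in $\bigcap_J\mathcal K_J^{ab}$ has $y\ne y'$, because $K_a\cap K_b=\emptyset$, and $d(S^{-m}y,S^{-m}y')\to0$. By $(*)$ it is positively recurrent. Since $U_a\times U_b$ is a neighbourhood of it, the pair lies in the open set $O^{ab}=\bigcup_{t\ge1}(S\times S)^{-t}(U_a\times U_b)$. So the decreasing compact sets $\mathcal K_J^{ab}$ have their intersection inside $O^{ab}$, and hence $\mathcal K_J^{ab}\subset O^{ab}$ for large $J$; by compactness finitely many $t$ suffice to cover. There are finitely many $(a,b)$, so we can fix $J$ and $R$ such that, for all $a\ne b$, every pair in $\mathcal K^{ab}_J$ enters $U_a\times U_b$ at some time $1\le t\le R$.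

Put $Z=Z_J$. If $Z(S^{-n}y)=Z(S^{-n}y')$ for all $n\ge1$, then $P_i(S^{-n-D_i}y)=P_i(S^{-n-D_i}y')$ for all $n\ge1$ and $i\le J$, so $d(S^{-m}y,S^{-m}y')\le1/i$ for all $m>D_i$. We have proved:

(3) *If $Z(S^{-n}y)=Z(S^{-n}y')$ for all $n\ge1$, and $y\in K_a$, $y'\in K_b$ with $a\ne b$, then there is $1\le t\le R$ with $\xi(S^ty)=a$ and $\xi(S^ty')=b$.*

**Step 4: the noisy functions.** *We define the partial information about future letters, and show that with the past it confines the present letter to a graph.* Let $M\ge1$ and $L=M+R$. Let $y$ have law $\mu$. Independently of $y$, let $\omega_1,\dots,\omega_L$ be independent and uniform on the $n^n$ functions $[n]\to[n]$. For $t\in\mathbb Z$ put $z_t=Z(S^ty)$ and $u_t=\xi(S^ty)$; since $\xi\preceq Z$, $u_t$ is a function of $z_t$. For $1\le t\le L$ define $H_t\colon[n]\to[n]$ by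
$$H_t(g)=j\ \text{ if }u_t=(g,j);\qquad H_t(g)=\omega_t(g)\ \text{ if the group of }u_t\text{ is not }g\text{ or }u_t=*.$$
For $1\le s\le M$ let
$$C_s=\big((z_t)_{t\le s-1},\,H_{s+1},\dots,H_L\big).$$
This is a function of $(y,\omega_{s+1},\dots,\omega_L)$: it contains the letters before $s$, the noisy functions after $s$, and nothing at time $s$.

**Claim 6.** There is a measurable $\ell_s(C_s,g)\in[n]$ such that almost surely $S^sy\in K_{(g,j)}$ implies $j=\ell_s(C_s,g)$.

*Proof.* Suppose $(y,\omega)$ and $(y',\omega')$ have the same value of $C_s$, with $S^sy\in K_{(g,j)}$, $S^sy'\in K_{(g,j')}$ and $j\ne j'$. The points $S^sy$ and $S^sy'$ have the same $Z$-past. So by (3) there is $t$ with $s<t\le s+R\le L$, $\xi(S^ty)=(g,j)$ and $\xi(S^ty')=(g,j')$. Then $H_t(g)=j$ for the first point and $H_t(g)=j'$ for the second, which contradicts the equality of $C_s$. Hence, for each $g$, each fibre of $C_s$ meets $E_{g,j}=\{S^sy\in K_{(g,j)}\}$ for at most one $j$.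

To get a measurable function, disintegrate over $C_s$. All spaces are standard Borel, and for almost every $c$ the conditional measure is concentrated on the fibre over $c$. So for almost every $c$ at most one $j$ has $\mathbb P(E_{g,j}\mid C_s=c)>0$. Let $\ell_s(c,g)$ be that $j$, or $1$ if there is none. Integrating over $c$, the event $E_{g,j}\cap\{\ell_s(C_s,g)\ne j\}$ has probability $0$. $\square$

**Step 5: the exchange at one time.** *We compare the cost of $u_s$ with the cost of $H_s$, given $C_s$.* Computing $H(u_s,H_s\mid C_s)$ by the chain rule in both orders,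
$$H(u_s\mid C_s)-H(H_s\mid C_s)=H(u_s\mid H_s,C_s)-H(H_s\mid u_s,C_s).\tag{4}$$

*The last term is large: it is the noise.* The pair $(u_s,C_s)$ is a function of $(y,\omega_{s+1},\dots,\omega_L)$, and $\omega_s$ is independent of these. Given $(y,\omega_{s+1},\dots,\omega_L)$, at least $n-1$ coordinates of $H_s$ are independent and uniform on $[n]$. So $H(H_s\mid u_s,C_s)\ge(n-1)\log n$.

*The first term on the right is small: two graphs rarely meet.* Let $e=1$ if $S^sy\notin\bigcup_aK_a$ and $e=0$ otherwise, so $\mathbb P(e=1)\le\kappa$. Let
$$\tau=\#\{g:H_s(g)=\ell_s(C_s,g)\},$$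
a function of $(H_s,C_s)$. If $e=0$, then $S^sy\in K_{(g,j)}$ for some $(g,j)$, so $u_s=(g,j)$ and $H_s(g)=j$, and Claim 6 gives $j=\ell_s(C_s,g)$ almost surely. So $u_s=(g,\ell_s(C_s,g))$ for some $g$ counted in $\tau$. Thus, given $(H_s,C_s)$ and $e=0$, there are at most $\tau$ possible values of $u_s$, and $\tau\ge1$.

Now condition on $(y,\omega_{s+1},\dots,\omega_L)$ with $e=0$. Then $\ell_s(C_s,\cdot)$ is fixed, while the values $H_s(g')$ at the $n-1$ values $g'$ other than the group of $u_s$ are uniform on $[n]$. Each of these $g'$ is counted with probability $1/n$. So the conditional mean of $\tau$ is at most $1+\frac{n-1}n\le2$, and by Jensen's inequality the conditional mean of $\log\tau$ is at most $\log2$. On $e=1$ we use that $u_s$ has at most $n^2+1$ values. Hence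
$$H(u_s\mid H_s,C_s)\le H(e)+H(u_s\mid e,H_s,C_s)\le H(e)+\mathbb E[1_{e=0}\log\tau]+\kappa\log(n^2+1)\le2\log2+\kappa\log(n^2+1).$$
With (4) and the bound for the noise,
$$H(u_s\mid C_s)-H(H_s\mid C_s)\le2\log2+\kappa\log(n^2+1)-(n-1)\log n.\tag{5}$$

**Step 6: exchanging one time after another.** *We pass from a string of noisy functions to a string of letters, one position at a time, and compare the two ends.* For $0\le s\le M$ let
$$\Phi_s=H\big(z_1,\dots,z_s,H_{s+1},\dots,H_L\mid(z_t)_{t\le0}\big).$$
The lists in $\Phi_s$ and $\Phi_{s-1}$ differ only at position $s$, where one has $z_s$ and the other $H_s$. Their common entries, together with the past $(z_t)_{t\le0}$, are exactly $C_s$. So the chain rule gives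
$$\Phi_s-\Phi_{s-1}=H(z_s\mid C_s)-H(H_s\mid C_s).$$
We have estimated $u_s$, not $z_s$, so we split off the rest of $z_s$. Since $u_s$ is a function of $z_s$, and $C_s$ contains $(z_t)_{t\le s-1}$,
$$H(z_s\mid C_s)=H(u_s\mid C_s)+H(z_s\mid u_s,C_s)\le H(u_s\mid C_s)+H(Z\mid\xi\vee Z^-),$$
where we used stationarity. Moreover $H(Z\mid\xi\vee Z^-)=h_\mu(S,Z)-H(\xi\mid Z^-)$. Summing over $1\le s\le M$ and using (5),
$$\Phi_M-\Phi_0\le M\big[h_\mu(S,Z)-H(\xi\mid Z^-)+2\log2+\kappa\log(n^2+1)-(n-1)\log n\big].\tag{6}$$
At the two ends,
$$\Phi_M\ge H(z_1,\dots,z_M\mid(z_t)_{t\le0})=M\,h_\mu(S,Z),\qquad\Phi_0=H(H_1,\dots,H_L\mid(z_t)_{t\le0})\le(M+R)\,n\log n.$$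
Insert these in (6) and divide by $M$. The term $h_\mu(S,Z)$, over which we have no control, cancels, and $n\log n-(n-1)\log n=\log n$ remains:
$$H(\xi\mid Z^-)\le\log n+2\log2+\kappa\log(n^2+1)+\tfrac RM\,n\log n .$$
Neither $Z$ nor $R$ depends on $M$. Let $M\to\infty$, then use (2) and (1):
$$h_\mu(S,\alpha)\le\log n+3\log2+\kappa\big(1+\log(n^2+1)+\log N\big).$$
Finally let $\kappa\to0$. This proves Proposition 3, hence Theorem 2 and Theorem 1. $\square$

## One-sided hypotheses and a converse up to extensions

Theorem 2 gives more than Theorem 1, since it concerns only asymptotic pairs.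

**Corollary 7.** Let $(X,T)$ be a TDS. If every backward asymptotic pair $x\ne x'$ is positively recurrent, then $h_{top}(T)=0$. If every forward asymptotic pair $x\ne x'$ is negatively recurrent, then $h_{top}(T)=0$.

*Proof.* If $h_{top}(T)>0$, the variational principle and Theorem 2 give a backward asymptotic pair $x\ne x'$ that is not positively recurrent. This proves the first statement. The second is the first one for $T^{-1}$, which has the same entropy. $\square$

The hypothesis of Theorem 1 implies both conditions: a backward asymptotic pair $x\ne x'$ is not negatively recurrent, so if it is recurrent it is positively recurrent; the other condition follows by reversing time.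

For a converse we quote a theorem of T. Downarowicz and Y. Lacroix (*Topological entropy zero and asymptotic pairs*, Israel J. Math. 189 (2012)): $h_{top}(T)=0$ if and only if $(X,T)$ has a topological extension with no asymptotic pairs, that is, no $y\ne y'$ with $d(S^ny,S^ny')\to0$, where $S$ is the map of the extension.

**Corollary 8.** For a TDS $(X,T)$, $h_{top}(T)=0$ if and only if $(X,T)$ is a factor of a TDS $(Y,S)$ in which every backward asymptotic pair $y\ne y'$ is positively recurrent.

*Proof.* If $(Y,S)$ is such a system, then $h_{top}(S)=0$ by Corollary 7, and entropy does not increase under factors.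

Conversely let $h_{top}(T)=0$. Then $h_{top}(T^{-1})=0$, and the quoted theorem gives an extension $\pi\colon(Y_0,S_0)\to(X,T^{-1})$ with no asymptotic pairs. We make sure that we get a homeomorphism. If $S_0y=S_0y'$, then $y,y'$ have the same image under $S_0^n$ for all $n\ge1$, so $y=y'$ because there are no asymptotic pairs. Thus $S_0$ is injective. Let $Y=\bigcap_{n\ge0}S_0^nY_0$. By injectivity $S_0Y=Y$, so $S_0$ restricts to a homeomorphism of the compact space $Y$. Also $\pi(Y)=X$: for $x\in X$ the compact sets $\pi^{-1}(x)\cap S_0^nY_0$ decrease, and they are nonempty because $\pi(S_0^nY_0)=T^{-n}X=X$. Let $S=(S_0|_Y)^{-1}$. Then $(Y,S)$ extends $(X,T)$. A backward asymptotic pair of distinct points for $S$ would be an asymptotic pair for $S_0$, so there is none, and the condition holds vacuously. $\square$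

## Sturmian pairs and toral automorphisms: two limits of the theorems

**The literal converse of Theorem 1 is false, even for minimal systems.** Let $\theta\in(0,1)$ be irrational, and for $n\in\mathbb Z$ put
$$s_n=\lfloor(n+1)\theta\rfloor-\lfloor n\theta\rfloor,\qquad s'_n=\lceil(n+1)\theta\rceil-\lceil n\theta\rceil .$$
If $n\ne0,-1$, then neither $n\theta$ nor $(n+1)\theta$ is an integer, so $s_n=s'_n$. But $(s_{-1},s_0)=(1,0)$ and $(s'_{-1},s'_0)=(0,1)$. So $s$ and $s'$ differ in exactly two coordinates. They form a pair that is asymptotic in both directions, and since $s\ne s'$ the pair is not recurrent.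

Let $X$ be the orbit closure of $s$ under the shift $T$, a Sturmian subshift. To check the remaining claims, put $s^x_n=\lfloor(n+1)\theta+x\rfloor-\lfloor n\theta+x\rfloor$, which depends only on $x$ modulo $1$. Let $s'^x$ be the same with $\lceil\cdot\rceil$. Then $s=s^0$, $T^ms^x=s^{x+m\theta}$, and likewise for $s'^x$. As $x\to x_0$ strictly from the right, both $s^x$ and $s'^x$ tend to $s^{x_0}$; strictly from the left, both tend to $s'^{x_0}$.

* *$s'\in X$.* Choose $m_k$ with $m_k\theta\to0$ modulo $1$ strictly from the left; then $T^{m_k}s\to s'$.
* *$X$ is minimal.* Each point of $X$ is a limit of points $s^{m_k\theta}$. After passing to a subsequence, $m_k\theta$ converges modulo $1$ to some $x_0$, from one side or being constantly equal to it, so the point is $s^{x_0}$ or $s'^{x_0}$. Choose $m_k$ with $x_0+m_k\theta\to0$ modulo $1$ strictly from the right. Then the shifts of this point by $m_k$ tend to $s$. So every orbit closure contains $s$, hence is $X$.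
* *Zero entropy.* The word $s^x_0\dots s^x_{n-1}$ can change only when $x$ passes one of the $n+1$ points $-j\theta$ modulo $1$, $0\le j\le n$. So there are at most $n+1$ words of length $n$ in $X$, and the entropy is at most $\lim\frac1n\log(n+1)=0$.

**"Backward asymptotic" in Theorem 2 cannot be improved to "asymptotic in both directions".** Let $A$ be an ergodic automorphism of the torus $\mathbb R^d/\mathbb Z^d$ with irreducible characteristic polynomial and some eigenvalue of modulus $1$. It has positive entropy. We show that it has no pair of distinct points asymptotic in both directions.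

First, a concrete such $A$: the companion matrix of $p(x)=x^4-x^3-x^2-x+1$, which has determinant $p(0)=1$. With $w=x+1/x$ we have $p(x)=x^2(w^2-w-3)$, so $w=\frac{1\pm\sqrt{13}}2$. The value $w\approx2.30$ is larger than $2$ and gives two positive real roots, one of them larger than $1$. The value $w\approx-1.30$ lies in $(-2,2)$ and gives two non-real roots of modulus $1$. A non-real root $x$ generates a field that contains $w$, hence contains $\mathbb Q(\sqrt{13})$. This field is strictly larger than the real field $\mathbb Q(\sqrt{13})$, so $x$ has degree $4$ and $p$ is irreducible. No root is a root of unity, since the conjugates of a root of unity are roots of unity and one root is larger than $1$. So $A$ is ergodic for Haar measure, and its entropy, the sum of $\log|\lambda|$ over the eigenvalues with $|\lambda|>1$, is positive.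

Let $E^s$ and $E^u$ be the sums of the generalized eigenspaces of $A$ in $\mathbb R^d$ for eigenvalues of modulus less than $1$ and greater than $1$. Let $w$ now denote the difference of a pair asymptotic in both directions, so $A^nw\to0$ in the torus as $n\to\pm\infty$. Choose $\delta\in(0,\frac12)$ with $\delta(1+\|A\|)<1$. For $n\ge n_0$ the point $A^nw$ has a lift $v_n\in\mathbb R^d$ with $|v_n|<\delta$, and $|v_n|\to0$. The vector $Av_n-v_{n+1}$ is an integer vector of norm less than $1$, so it is $0$. Hence $A^kv_{n_0}=v_{n_0+k}\to0$, which means $v_{n_0}\in E^s$. So $v=A^{-n_0}v_{n_0}\in E^s$ is a lift of $w$. The same argument for $A^{-1}$ gives a lift of $w$ in $E^u$, which we write as $v-m$ with $m\in\mathbb Z^d$.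

Thus $m$ lies in the $A$-invariant group $\mathbb Z^d\cap(E^s\oplus E^u)$. Its rational span is an $A$-invariant subspace of $\mathbb Q^d$. It is not all of $\mathbb Q^d$, since its real span lies in $E^s\oplus E^u$, which is a proper subspace because $A$ has an eigenvalue of modulus $1$. A proper nonzero invariant rational subspace would give a factor of the characteristic polynomial over $\mathbb Q$; by irreducibility the span is $\{0\}$. So $m=0$, and $v\in E^s\cap E^u=\{0\}$. Hence $w=0$, and the two points of the pair coincide.
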